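# Dimension subgroups of nilpotent groups: a bound depending only on the class

## 1. Finitely generated nilpotent groups, by reduction modulo $p$

Let $G$ be a group, $\mathbb ZG$ its integral group ring, $\epsilon:\mathbb ZG\to\mathbb Z$, $\epsilon(\sum\lambda_gg)=\sum\lambda_g$, the augmentation map, and $\Delta=\Delta(G)$ its kernel, the augmentation ideal. As an abelian group, $\Delta$ is spanned by the elements $x-1$, $x\in G$; so $\Delta^n$ is spanned by the products $(x_1-1)\cdots(x_n-1)$. We write $\Delta(\mathbb F_p,G)$ for the augmentation ideal of $\mathbb F_pG$.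

**Definition.** For $n\ge1$ the $n$-th dimension subgroup of $G$ is $D_n(G)=G\cap(1+\Delta^n)$, the kernel of the natural map from $G$ to the units of $\mathbb ZG/\Delta^n$.

These subgroups are normal and form a chain $G=D_1(G)\ge D_2(G)\ge\cdots$. A homomorphism $G\to H$ carries $D_n(G)$ into $D_n(H)$. If $G=G_1\ge G_2\ge\cdots$ is the lower central series, then $G_n\le D_n(G)$.

For $G=\{1,g\}$ of order $2$ we have $\Delta=\mathbb Z(g-1)$ and $(g-1)^2=-2(g-1)$, so $\Delta^n=2^{n-1}\Delta$. Hence $g-1\notin\Delta^2$ and $D_2(G)=1$. The same holds for every abelian group: the additive map $\Delta\to G$ with $g-1\mapsto g$ sends $(g-1)(h-1)=(gh-1)-(g-1)-(h-1)$ to $gh\cdot g^{-1}h^{-1}=1$, so it kills $\Delta^2$. If $g-1\in\Delta^2$, then $g=1$. Thus $D_2(G)=1$ for $G$ abelian.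

It is not true that $D_n(G)=G_n$ always: Rips gives a finite $2$-group of class $3$ with $|D_4(G)|=2$. The paper "Powers of the Augmentation Ideal" asks two questions about how far down the chain one must go.

* Problem 1: does there exist an integer-valued function $f(c)$ such that every nilpotent group $G$ of class $c$ satisfies $D_{f(c)}(G)=1$?
* Problem 2, which is weaker: if $G$ is nilpotent, is $\bigcap_{n\ge1}D_n(G)=1$?

For finitely generated groups Problem 2 is easy.

**Proposition 1.** If $G$ is a finitely generated nilpotent group, then $\bigcap_nD_n(G)=1$.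

*Proof.* First let $P$ be a finite $p$-group. We show $\Delta(\mathbb F_p,P)^{|P|}=0$ by induction on $|P|$; for $|P|=1$ the ideal is $0$. If $|P|>1$, take a central $z\in P$ of order $p$. The kernel of $\mathbb F_pP\to\mathbb F_p[P/\langle z\rangle]$ is $(z-1)\mathbb F_pP$. By induction $\Delta(\mathbb F_p,P)^{|P|/p}\subset(z-1)\mathbb F_pP$. As $z-1$ is central and $(z-1)^p=z^p-1=0$, the $p$-th power of this ideal vanishes.

Now if $g\in D_{|P|}(P)$, then $g-1$ lies in $\Delta(P)^{|P|}$, so its image in $\mathbb F_pP$ is $0$ and $g=1$. Thus $D_{|P|}(P)=1$.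

Finally let $G$ be finitely generated nilpotent and $1\ne g\in G$. By Hirsch, $G$ is residually finite, so $g$ survives in a finite quotient. This quotient is the product of its Sylow subgroups, so $g$ survives in a finite $p$-group quotient $P$ for some $p$. As $D_{|P|}(P)=1$, we get $g\notin D_{|P|}(G)$. $\square$

What changes if $G$ is not finitely generated? Let $g\in\bigcap_nD_n(G)$. For each $n$, the relation $g-1\in\Delta(G)^n$ involves only finitely many elements of $G$, so $g\in D_n(G^{(n)})$ for a finitely generated subgroup $G^{(n)}$; but this subgroup changes with $n$. Proposition 1 gives a bound for each $G^{(n)}$ separately, and these bounds depend on the group. So even Problem 2 leads us to ask for a bound depending on the class only, which is Problem 1.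

Reduction modulo $p$ cannot give it. Let $P=\langle g\rangle$ be cyclic of order $p^k$ and $X=g-1\in\mathbb F_pP$. The element $z=g^{p^{k-1}}$ of order $p$ satisfies $z-1=X^{p^{k-1}}\in\Delta(\mathbb F_p,P)^{p^{k-1}}$. So modulo $p$ we do not see $z$ before the exponent exceeds $p^{k-1}$. Yet $D_2(P)=1$, and what detects $z$ is a homomorphism of $P$ into a group with elements of order $p^k$. We need coefficients with $p$-torsion of all exponents.

## 2. The uniform bound, and polynomial maps into $\mathbb Q/\mathbb Z_{(p)}$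

**Theorem 2.** For every $c\ge1$ there is an integer $f(c)$ such that $D_{f(c)}(G)=1$ for every nilpotent group $G$ of class $\le c$. In particular $\bigcap_nD_n(G)=1$ for every nilpotent $G$.

So both problems have a positive answer. By Rips' group, $f(3)\ge5$ is forced.

**Corollary 3.** For every group $G$ and every $c\ge1$, $D_{f(c)}(G)\le G_{c+1}$. Hence $\bigcap_nD_n(G)=\bigcap_nG_n$ for every group $G$, and $\bigcap_nD_n(G)=1$ if and only if $G$ is residually nilpotent.

*Proof from Theorem 2.* The image of $D_{f(c)}(G)$ in $G/G_{c+1}$ lies in $D_{f(c)}(G/G_{c+1})$, which is $1$ because $G/G_{c+1}$ has class $\le c$. So $\bigcap_nD_n(G)\le\bigcap_nG_n$; the other inclusion follows from $G_n\le D_n(G)$. Finally, $G$ is residually nilpotent exactly when $\bigcap_nG_n=1$. $\square$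

From now on $p$ is a prime, $O=\mathbb Z_{(p)}$ (rational numbers with denominator prime to $p$), and $T=\mathbb Q/O$, the Prüfer $p$-group, written additively; $T[p^s]=p^{-s}O/O$ is its $p^s$-torsion. The class of a rational number in $T$ is denoted by the same symbol. In groups, $[x,y]=xyx^{-1}y^{-1}$.

**Definition.** A map $f:\Gamma\to B$ from a group to an abelian group is polynomial of degree $\le n$ if its linear extension $f:\mathbb Z\Gamma\to B$ vanishes on $\Delta(\Gamma)^{n+1}$.

Constants have degree $\le0$. A homomorphism $f$ has degree $\le1$, since $f((x-1)(y-1))=f(xy)-f(x)-f(y)+f(1)=0$. If $f:\Gamma\to B$ has $f(xy)=f(x)+f(y)+\beta(x,y)$ with $\beta$ biadditive, meaning $\beta(xx',y)=\beta(x,y)+\beta(x',y)$ and likewise in $y$, then $f$ has degree $\le2$: here $f(1)=0$ and $f((x-1)(y-1))=\beta(x,y)$, and since $(y-1)(w-1)=(yw-1)-(y-1)-(w-1)$,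
$$f((x-1)(y-1)(w-1))=\beta(x,yw)-\beta(x,y)-\beta(x,w)=0.$$

Three remarks will be used freely.

* If $f$ has degree $\le n$, so has the translate $x\mapsto f(xg)$ for each $g\in\Gamma$, because $\Delta^{n+1}g=\Delta^{n+1}$.
* If $\Gamma\to\Gamma'$ is surjective and $f$ factors through $f':\Gamma'\to B$, then $f'$ has degree $\le n$, because $\Delta(\Gamma)^{n+1}$ maps onto $\Delta(\Gamma')^{n+1}$.
* If $B=\mathbb F_p$, the $\mathbb F_p$-linear extension of $f$ to $\mathbb F_p\Gamma$ vanishes on $\Delta(\mathbb F_p,\Gamma)^{n+1}$.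

**Proposition 4.** For $c\ge2$ and $p$ there is $n=n(c,p)$ such that for every finite $p$-group $G$ of class $\le c$ and every central $z\in G$ of order $p$ there is a polynomial map $\bar f:G\to T$ of degree $\le n$ with $\bar f(z)\ne\bar f(1)$.

*Proof that Proposition 4 implies Theorem 2.* For $c=1$ put $f(1)=2$; we saw $D_2(G)=1$ for abelian $G$. Let $c\ge2$.

**Step 1: finite $p$-groups, one prime at a time.** Let $G$ be a finite $p$-group of class $\le c$ and $n=n(c,p)$. If $D_{n+1}(G)\ne1$, this nontrivial normal subgroup meets the center, so it contains a central $z$ of order $p$. Then $z-1\in\Delta^{n+1}$, so $\bar f(z)-\bar f(1)=\bar f(z-1)=0$, a contradiction. So $D_{n(c,p)+1}(G)=1$.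

**Step 2: all primes at once.** We need a bound that does not depend on $p$. By Sjögren there is an explicit function $C_n$ such that $D_n(G)/G_n$ has exponent dividing $C_n$ for every group $G$. For a finite $p$-group of class $\le c$ we have $G_{c+1}=1$, so the $p$-group $D_{c+1}(G)$ has exponent dividing $C_{c+1}$, and it is trivial if $p\nmid C_{c+1}$. Only finitely many primes remain, so we may put
$$f(c)=\max\big(c+1,\ n(c,p)+1\ \ (p\mid C_{c+1})\big),$$
and $D_{f(c)}(G)=1$ for all finite $p$-groups $G$ of class $\le c$ and all primes $p$.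

**Step 3: arbitrary nilpotent groups.** We repeat the proof of Proposition 1 with the uniform bound. Let $G$ be nilpotent of class $\le c$ and $1\ne g\in D_{f(c)}(G)$. The relation $g-1\in\Delta(G)^{f(c)}$ involves finitely many elements, so $g\in D_{f(c)}(G')$ for a finitely generated $G'\le G$. As before $g$ has nontrivial image in some finite $p$-group quotient of $G'$, of class $\le c$. That image lies in the $D_{f(c)}$ of the quotient, which is trivial: a contradiction. $\square$

The rest of these notes proves Proposition 4. The word *constant* means: a number depending only on $c$ and $p$. It may not depend on $G$, on $z$, or on the number of generators of $G$.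

## 3. Products and composites of polynomial maps

**Lemma 5.** (i) If $f:\Gamma\to V$ and $g:\Gamma\to W$ have degrees $\le m$ and $\le n$, and $V\times W\to U$ is biadditive, then $x\mapsto f(x)g(x)$ has degree $\le m+n$.

(ii) If $q:\Gamma\to B$ has degree $\le m$ with $m\ge1$, and $\tau:B\to C$ has degree $\le N$ ($B,C$ abelian groups), then $\tau\circ q$ has degree $\le mN$.

(iii) Any map $T[p]\to T[p^j]$ has degree $\le(p-1)j$.

*Proof.* (i) The ring homomorphism $\mathbb Z\Gamma\to\mathbb Z\Gamma\otimes\mathbb Z\Gamma$ with $x\mapsto x\otimes x$ sends $x-1$ to $(x-1)\otimes x+1\otimes(x-1)$. So it sends $\Delta^{m+n+1}$ into the sum of the images of $\Delta^i\otimes\Delta^j$ with $i+j=m+n+1$. For each such pair, $i\ge m+1$ or $j\ge n+1$, so $f\otimes g$ kills that term. The linear extension of $x\mapsto f(x)g(x)$ is the composite of $x\mapsto x\otimes x$, $f\otimes g$ and $V\otimes W\to U$.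

(ii) Consider a product $\prod_{i=1}^M(x_i-1)$; such products span $\Delta(\Gamma)^M$. For $S\subset[M]=\{1,\dots,M\}$ let $x_S$ be the product of the $x_i$, $i\in S$, in increasing order, so that $\prod(x_i-1)=\sum_S(-1)^{M-|S|}x_S$. Let $d_V=q\big(\prod_{i\in V}(x_i-1)\big)$, also with increasing order; $d_V=0$ if $|V|>m$. From $x_S=\prod_{i\in S}(1+(x_i-1))$ we get $q(x_S)=\sum_{V\subset S}d_V$. Write $[b]$ for the basis element of $\mathbb Z[B]$ given by $b\in B$. Then
$$[q(x_S)]=[d_\emptyset]\prod_{\emptyset\ne V\subset S,\ |V|\le m}\big(1+([d_V]-1)\big).$$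
Expand this and form $\sum_S(-1)^{M-|S|}[q(x_S)]$. A collection $\mathcal V$ of nonempty sets of size $\le m$ contributes $[d_\emptyset]\prod_{V\in\mathcal V}([d_V]-1)$ with coefficient $\sum_{S\supset\bigcup\mathcal V}(-1)^{M-|S|}$, which is $0$ unless $\bigcup\mathcal V=[M]$. In that case $|\mathcal V|\ge M/m$. So the sum lies in $\Delta(B)^{\lceil M/m\rceil}$. For $M=mN+1$ this is in $\Delta(B)^{N+1}$, which $\tau$ kills. Hence $\tau\circ q$ kills $\prod_{i=1}^{mN+1}(x_i-1)$.

(iii) The group $T[p]$ is cyclic of order $p$; let $X=g-1$ with $g$ a generator, in $\mathbb Z[C_p]$. From $(1+X)^p=1$ we get $X^p=-\sum_{i=1}^{p-1}\binom piX^i\in pX\mathbb Z[C_p]$. As $\Delta=X\mathbb Z[C_p]$, this says $\Delta^p\subset p\Delta$. By induction $\Delta^{1+(p-1)j}\subset p^j\Delta$: multiply by $\Delta^{p-1}$ to pass from $j$ to $j+1$. Finally $p^j$ kills $T[p^j]$. $\square$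

## 4. Class two: odd primes, and the Heisenberg group modulo $2^N$

**Example 6 (class two, $p$ odd).** Let $G$ be a finite $p$-group of class $\le 2$, $p$ odd, and $z$ central of order $p$. For $a$ in the central subgroup $G_2$ let $a^{1/2}$ be its unique square root in $G_2$. Put
$$x+y=xy[x,y]^{-1/2}.$$
Since $yx=[x,y]^{-1}xy$, we get $y+x=[x,y]^{-1}xy[x,y]^{1/2}=x+y$. Since the commutator is multiplicative in each variable, $(x+y)+w$ and $x+(y+w)$ both equal $xyw\,([x,y][x,w][y,w])^{-1/2}$. The neutral element is $1$ and $-x=x^{-1}$. So $(G,+)$ is an abelian group, and $x+a=xa$ for central $a$. As $T$ is divisible, there is a homomorphism $\Phi:(G,+)\to T$ with $\Phi(z)=1/p$. Now $xy=x+y+[x,y]^{1/2}$, so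
$$\Phi(xy)=\Phi(x)+\Phi(y)+\Phi([x,y]^{1/2}),$$
and the last term is biadditive. By Section 2, $\Phi$ has degree $\le2$. So Proposition 4 holds here with $n=2$.

The lesson is: make the group additive by a logarithm, and take a linear form. The argument stops at the square root, that is, at the denominator $2$ in $\log(e^ue^v)=u+v+\frac12[u,v]+\cdots$. Let us see the damage for $p=2$.

**Example 7 (the Heisenberg group modulo $2^N$).** Let $U$ be the free nilpotent group of class $2$ on $a,b$. With $C=[a,b]$, its elements are uniquely $a^ib^jC^l$, and $(a^ib^jC^l)(a^{i'}b^{j'}C^{l'})=a^{i+i'}b^{j+j'}C^{l+l'-ji'}$. Write $a=e^X$, $b=e^Y$, $Z=[X,Y]$, with brackets of length three equal to zero; then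
$$a^ib^jC^l=\exp(iX+jY+kZ),\qquad k=l+\tfrac12ij .$$
Let $q=2^N$, $N\ge1$, and $G=U/\langle a^q,b^q,C^q\rangle$, of order $q^3$, with $z=C^{q/2}$ central of order $2$. The preimage $R$ of $\langle z\rangle$ is generated by $a^q,b^q,C^{q/2}$. Let $\varphi:R\to T[2]$ be the homomorphism with kernel $\langle a^q,b^q,C^q\rangle$; it is $0$ on $a^q,b^q$ and $\frac12$ on $C^{q/2}$. A map $f:U\to T$ with
$$f(xr)=f(x)+\varphi(r)\qquad(x\in U,\ r\in R)$$
factors through $G$ and separates $z$ from $1$.

*The linear attempt.* Try $f_0(x)=\hat\Phi(\log x)$ with $\hat\Phi$ a $\mathbb Q$-linear form. Taking $x=1$ forces $\hat\Phi(qX)\equiv0$ and $\hat\Phi(\frac q2Z)\equiv\frac12$ modulo $O$. Now take $x=b$, $r=a^q$. Since $\log(ba^q)=Y+qX+\frac12[Y,qX]=Y+qX-\frac q2Z$, we find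
$$f_0(ba^q)-f_0(b)=\hat\Phi(qX)-\hat\Phi(\tfrac q2Z)\equiv\tfrac12,\qquad\text{but}\quad\varphi(a^q)=0 .$$
So no linear form works, however large $N$ is. With $u=\log x$ and $v=\log r$ the error is $\hat\Phi(\frac12[u,v])=-\psi_u(v)$, where $\psi_u(v)=-\frac12\hat\Phi([u,v])$.

*The correction that cancels itself.* We want a function $E(u)$ that increases by $\psi_u(v)$ modulo $O$. If the form $\psi_u$ did not change when $u$ moves, $E(u)=\psi_u(u)$ would do. Take $\hat\Phi(iX+jY+kZ)=k/q$. In the basis $qX,qY,\dots$ adapted to $R$, with $u=iX+jY+kZ$,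
$$\psi_u(qX)=\frac j2,\qquad\psi_u(qY)=-\frac i2,\qquad\psi_u(u)=\frac iq\cdot\frac j2+\frac jq\cdot\Big(-\frac i2\Big)=0 .$$
When $i$ grows by $q$, the first product grows by $\frac j2$, as desired, but the second one falls by $\frac j2$, because $\psi_u(qY)$ has moved.

*Making the form almost constant.* Replace $\frac12j$ by $\frac12S(j)$ and $\frac12(-i)$ by $\frac12S(-i)$, where $S(t)=t^2$. Two properties matter: $S(t)\equiv t$ modulo $2$, and $S'(t)=2t\equiv0$ modulo $2$. We get
$$f(\exp(iX+jY+kZ))=\frac kq+\frac iq\cdot\frac{S(j)}2+\frac jq\cdot\frac{S(-i)}2=\frac kq+\frac{ij^2+ji^2}{2q}\ \bmod O .$$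
Check it. Multiplication by $a^q$ on the right sends $(i,j,k)$ to $(i+q,j,k-\frac q2j)$, and $f$ changes by
$$-\frac j2+\frac{qj^2+j(2qi+q^2)}{2q}=\frac{j(j-1)}2+ij+\frac{jq}2\in\mathbb Z.$$
Multiplication by $b^q$ sends $(i,j,k)$ to $(i,j+q,k+\frac q2i)$, and $f$ changes by $\frac i2+\frac{i(2qj+q^2)+qi^2}{2q}=\frac{i(i+1)}2+ij+\frac{iq}2\in\mathbb Z$. Multiplication by $C^{q/2}$ adds $\frac12$. The functional equation for $r$ and $r'$, all $x$, gives it for $rr'$ and $r^{-1}$, so it holds for all $r\in R$. As for the degree, $i$ and $j$ are homomorphisms, and $l(xy)=l(x)+l(y)-j(x)i(y)$, so $l$ has degree $\le2$ by Section 2; since $f=\frac lq+\frac{ij(1+i+j)}{2q}$, Lemma 5(i) gives degree $\le3$, for every $N$. (In this small group the function $l/q$ alone also satisfies the equation. The recipe with $S$ is the one we shall carry out for every class.)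

For general $c$ and $p$ we need three things: a free object with logarithms in place of $U$; a lattice of logarithms in $R$ on which $\varphi$ becomes linear; and a polynomial $S$ as above with $p^{2\beta}$ in place of $2$. The recipe will then be exact only for $r$ close to $1$, and a bounded error must be removed at the end. There reduction modulo $p$, which failed in Section 1, will work.

## 5. A nilpotent group with prime-to-$p$ roots that maps onto $G$

**Lemma 8.** If $N$ is a nilpotent group and $H\le N$, then $\{g\in N:g^m\in H\text{ for some }m\ge1\text{ prime to }p\}$ is a subgroup.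

*Proof.* Let $a^m,b^n\in H$ with $m,n$ prime to $p$; put $N_0=\langle a,b\rangle$ and $M=\langle a^m,b^n\rangle$.

We claim that $|N_0:M|$ is finite and prime to $p$, by induction on the class $e$ of $N_0$. For $e\le1$, the abelian group $N_0/M$ is generated by two elements of orders dividing $m$ and $n$. Let $e>1$. The subgroup $\gamma_e(N_0)$ is central and generated by the iterated commutators of $e$ entries from $\{a,b\}$, and these commutators are multiplicative in each entry. Replacing each entry $a$ by $a^m$ and each $b$ by $b^n$ raises such a commutator to a power prime to $p$, and the result lies in $M$. So the finitely generated abelian group $\gamma_e(N_0)/(M\cap\gamma_e(N_0))$ is finite of order prime to $p$, and this order is $|M\gamma_e(N_0):M|$. By induction, applied to $N_0/\gamma_e(N_0)$, the index $|N_0:M\gamma_e(N_0)|$ is finite and prime to $p$. This proves the claim.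

As $N_0$ is nilpotent, $M$ is subnormal: $M=M_0\trianglelefteq M_1\trianglelefteq\dots\trianglelefteq M_k=N_0$. Raising $g\in N_0$ successively to the powers $|M_i:M_{i-1}|$, $i=k,\dots,1$, we get $g^{|N_0:M|}\in M\le H$. Apply this to $g=ab$ and $g=a^{-1}$. $\square$

From now on let $c\ge2$, let $G=\langle g_1,\dots,g_d\rangle$ be a finite $p$-group of class $\le c$, and let $z\in Z(G)$ have order $p$.

**Step 1: a free nilpotent group with logarithms.** Let $A=\mathbb Q\langle X_1,\dots,X_d\rangle/I^{c+1}$, where $\mathbb Q\langle X_1,\dots,X_d\rangle$ is the ring of noncommutative polynomials and $I$ is the ideal generated by the $X_i$; we also write $I$ for its image in $A$. Let $\mathfrak L\subset A$ be the graded Lie algebra over $\mathbb Q$ generated by the $X_i$. A Lie monomial (an iterated bracket, with any bracketing) with more than $c$ entries from $\mathfrak L\subset I$ vanishes. On $I$ and $1+I$ the maps $\exp$ and $\log$ are finite sums and inverse to each other. By the Baker–Campbell–Hausdorff formula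
$$\log(e^ue^v)=u+v+\sum_{k=2}^cH_k(u,v)\qquad(u,v\in\mathfrak L),\tag{1}$$
where $H_k$ is a universal rational Lie polynomial, homogeneous of degree $k$; for example $H_2(u,v)=\frac12[u,v]$. So $\exp(\mathfrak L)$ is a group. Its class is $\le c$, because the commutator of an element of $1+I^i$ and one of $1+I^j$ lies in $1+I^{i+j}$.

By Magnus, the $1+X_i$ freely generate a free nilpotent group of class $c$. The endomorphism $X_i\mapsto e^{X_i}-1$ of $A$ induces the identity on each $I^k/I^{k+1}$, so it is an automorphism. Hence the $e^{X_i}$ also freely generate a free nilpotent group of class $c$. Let $F_{\mathbb Z}=\langle e^{X_1},\dots,e^{X_d}\rangle$; there is a homomorphism $\pi:F_{\mathbb Z}\to G$ with $\pi(e^{X_i})=g_i$.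

**Step 2: adjoining roots.** We want to take powers with exponents in $O$. Let
$$F=\{x\in\exp(\mathfrak L):x^m\in F_{\mathbb Z}\text{ for some }m\ge 1\text{ prime to }p\},$$
a group by Lemma 8. For $x\in F$ and $a=s/t\in O$, $t$ prime to $p$, the element $x^a=\exp(a\log x)$ satisfies $(x^a)^t=x^s\in F$, so a further prime-to-$p$ power lies in $F_{\mathbb Z}$ and $x^a\in F$.

**Step 3: extending $\pi$ to $F$.** Apply Lemma 8 to the graph of $\pi$ inside the nilpotent group $\exp(\mathfrak L)\times G$; we get a subgroup $I'$, which contains the graph. If $(1,g)\in I'$, then $g^m=\pi(1)=1$ for some $m$ prime to $p$, so $g=1$ since $G$ is a $p$-group. The projection of $I'$ to $\exp(\mathfrak L)$ lies in $F$, and it is all of $F$: given $x^m\in F_{\mathbb Z}$ with $m$ prime to $p$, the cyclic $p$-group $\langle\pi(x^m)\rangle$ contains $g$ with $g^m=\pi(x^m)$, so $(x,g)\in I'$. So $I'$ is the graph of a homomorphism $\pi:F\to G$ extending the given one. It is surjective.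

**Step 4: the functional equation.** Put $R=\pi^{-1}(\langle z\rangle)\trianglelefteq F$ and define $\varphi:R\to T[p]$ by $\varphi(r)=j/p$ if $\pi(r)=z^j$. Then $\varphi$ is a homomorphism with kernel $\ker\pi$, and $\varphi([F,R])=0$ because $z$ is central. The group $F/R\cong G/\langle z\rangle$ is a finite $p$-group. Hence $R$ is closed under $O$-powers: if $r\in R$ and $t$ is prime to $p$, then $r^{1/t}\in F$ has its $t$-th power in $R$, so $r^{1/t}\in R$. Since $t\,\varphi(r^{1/t})=\varphi(r)$ in $T[p]$, where $t$ is invertible, $\varphi(r^a)=a\varphi(r)$ for all $a\in O$.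

*It is enough to find* a polynomial map $f^*:F\to T$, of degree bounded by a constant, with
$$f^*(xr)=f^*(x)+\varphi(r)\qquad(x\in F,\ r\in R).\tag{2}$$
Indeed $f^*$ is then invariant under $\ker\pi=\ker\varphi$, so it factors through a map $\bar f:G\to T$ with the same degree bound. Choosing $r$ with $\pi(r)=z$ and $x=1$, we get $\bar f(z)-\bar f(1)=1/p\ne0$, which is Proposition 4.

## 6. Denominators in the Baker–Campbell–Hausdorff formula

**Step 1: one constant for all denominators.** For $1\le l\le c-1$ consider the iterated group commutator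
$$\log[e^{u_1},[e^{u_2},\dots,[e^{u_l},e^v]]]$$
in free variables, up to degree $c$. It becomes $0$ when any variable is set to $0$, so each of its multihomogeneous components involves all the variables. We claim
$$\log[e^{u_1},[\dots,[e^{u_l},e^v]]]=[u_1,[\dots,[u_l,v]]]+(\text{Lie monomials with}\ge l+2\text{ entries, all involving }v).\tag{3}$$
For $l=1$ this is $\log[e^a,e^b]=[a,b]+$ (degree $\ge3$). For $l>1$, let $V=\log[e^{u_2},[\dots,[e^{u_l},e^v]]]$. The expression is $[u_1,V]$ plus monomials with at least three entries from $u_1,V$, each of which contains both $u_1$ and $V$. By induction $V=[u_2,[\dots,[u_l,v]]]+(\ge l+1$ entries$)$, and every monomial in $V$ has at least $l$ entries and involves $v$. So $[u_1,V]$ gives the leading term and monomials with $\ge l+2$ entries, and the others have at least $l+1+1$ entries.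

Let $\mu\ge1$ be a constant such that, after multiplication by $p^\mu$, the following finitely many universal objects have coefficients in $O$, as combinations of Lie monomials where applicable: the $H_k$ $(2\le k\le c)$; the numbers $1/k!$ $(k\le c)$; the parts of degree $\le c$ of the expressions (3), $1\le l\le c-1$.

We shall constantly use two remarks. First, a Lie monomial with $\ge2$ entries that are all equal vanishes, because it contains an innermost bracket $[w,w]$. Second:

**(M)** *A Lie monomial with $k+1\ge2$ entries and a distinguished entry $a$ is a $\mathbb Z$-combination of monomials $[w_1,[\dots,[w_k,a]]]$, the $w_i$ being the other entries in some order.*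

To see (M), write the monomial as $\pm[A,B]$ with $a$ in $B$, and use induction for $B$ if $B\ne a$. Since $\mathrm{ad}_{[C,D]}=\mathrm{ad}_C\mathrm{ad}_D-\mathrm{ad}_D\mathrm{ad}_C$, the operator $\mathrm{ad}_A$ is an integral noncommutative polynomial in the $\mathrm{ad}$'s of the entries of $A$, each used once in every term. For example $[[u,v],a]=[u,[v,a]]-[v,[u,a]]$.

**Step 2: a lattice that absorbs the denominators.** Let $\mathfrak L_{O,k}$ be the $O$-span of the Lie monomials of degree $k$ in the $X_i$, and put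
$$\mathfrak k=\sum_{k=1}^cp^{-\mu(k-1)}\mathfrak L_{O,k}.$$
This is a free $O$-module of finite rank spanning $\mathfrak L$ (a *lattice*), it contains the $X_i$, and
$$[\mathfrak k,\mathfrak k]\subset p^\mu\mathfrak k,\tag{4}$$
because $p^{-\mu(i-1)}p^{-\mu(j-1)}=p^\mu p^{-\mu(i+j-1)}$. So a Lie monomial with $k$ entries from $\mathfrak k$ lies in $p^{(k-1)\mu}\mathfrak k$. For $c=2$ and $p=2$ we may take $\mu=1$, as the coefficients are $\frac12$ and integers; then $\mathfrak k=\mathfrak L_{O,1}+\frac12\mathfrak L_{O,2}$ contains the half-integral $k$ of Example 7.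

For $u,v\in p^e\mathfrak k$ with $e\ge0$ and $k\ge2$ we get $H_k(u,v)\in p^{-\mu+(k-1)\mu+ke}\mathfrak k\subset p^e\mathfrak k$. So $\exp(p^e\mathfrak k)$ is a group for every $e\ge0$. In particular $F_{\mathbb Z}\subset\exp(\mathfrak k)$. If $x\in F$ and $x^m\in F_{\mathbb Z}$ with $m$ prime to $p$, then $m\log x\in\mathfrak k$, so $\log x\in\mathfrak k$. Thus $\log F\subset\mathfrak k$. The next lemma is a converse with bounded loss.

**Lemma 9.** $\exp(p^{e_0}\mathfrak k)\subset F$ for $e_0=\mu c(c-1)/2$.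

*Proof.* Put $h_{c+1}=0$ and $h_k=h_{k+1}+\mu(k-1)$, so $h_1=e_0$. Let $\mathfrak L_{\ge k}$ be the part of $\mathfrak L$ of degree $\ge k$. We show $\exp(p^{h_k}\mathfrak k\cap\mathfrak L_{\ge k})\subset F$ by downward induction on $k$; the case $k=1$ is the lemma, and the case $k=c+1$ is trivial.

Let $v\in p^{h_k}\mathfrak k\cap\mathfrak L_{\ge k}$. Its degree-$k$ part $v_k$ lies in $p^{h_k-\mu(k-1)}\mathfrak L_{O,k}=p^{h_{k+1}}\mathfrak L_{O,k}$. By (M), $v_k=\sum_ja_jm_j$ with $a_j\in p^{h_{k+1}}O$ and $m_j$ right-normed monomials $[X_{i_1},[\dots,X_{i_k}]]$ (for $k=1$, $m_j$ is some $X_i$). Let $g_j\in F_{\mathbb Z}$ be the corresponding iterated group commutator of the $e^{X_i}$. Then $\log g_j\in\mathfrak k$, and $\log g_j=m_j+$ higher degree. So $g=\prod_jg_j^{a_j}$ lies in $F$ and in the group $\exp(p^{h_{k+1}}\mathfrak k)$, and $\log g=v_k+$ higher degree. Hence $e^vg^{-1}=e^{v'}$ with $v'\in p^{h_{k+1}}\mathfrak k\cap\mathfrak L_{\ge k+1}$. By induction $e^{v'}\in F$, so $e^v=e^{v'}g\in F$. $\square$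

## 7. Near the identity, $\log R$ is a lattice and $\varphi$ is linear on it

Let
$$\varepsilon_j=e_0+(c-j)\mu\quad(1\le j\le c),\qquad\alpha=\varepsilon_1(c-1),\qquad\beta=\mu+\alpha,$$
so $\varepsilon_j-\mu=\varepsilon_{j+1}$ and $\varepsilon_j\ge e_0$. Let $h\ge\varepsilon_1+\mu$ be a constant, which will be fixed in (9) below in terms of $\varepsilon_1,\mu,\beta,p$ only. Put
$$\mathfrak s=\{v\in p^h\mathfrak k:e^v\in R\},\qquad\Phi(v)=\varphi(e^v)\quad(v\in\mathfrak s).$$
By Lemma 9, $\exp(p^h\mathfrak k)\subset F$. In Example 7, for $N\ge h+1$ (with $p=2$), the elements $qX,qY,\frac q2Z$ all belong to $\mathfrak s$.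

**Lemma 10.** (i) $\mathfrak s$ is an $O$-submodule of $p^h\mathfrak k$ containing some $p^E\mathfrak k$, and $\Phi:\mathfrak s\to T[p]$ is $O$-linear.

(ii) Let $\mathfrak r$ be the $O$-span of all $[u_1,[\dots,[u_k,v]]]$ with $k\ge1$, $u_i\in\mathfrak k$, $v\in\mathfrak s$. Then $p^\alpha\mathfrak r\subset\mathfrak s$ and $\Phi(p^\alpha\mathfrak r)=0$.

*Proof.* The idea: $e^ve^w$ and $e^{v+w}$ differ by brackets involving $\mathfrak s$. The group commutators in $[F,R]$ lie in $\ker\varphi$, so the corresponding Lie brackets should too, up to longer brackets; as brackets get longer we go by downward induction. Each passage to longer brackets costs $p^\mu$, and the numbers $\varepsilon_j$ are arranged to pay for it.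

**Step 1: the spans $\mathfrak n_j$ and three absorption rules.** For $1\le j\le c$ let $\mathfrak n_j$ be the $O$-span of all $[u_1,[\dots,[u_l,v]]]$ with $l\ge j$, $u_i\in p^{\varepsilon_j}\mathfrak k$, $v\in\mathfrak s$. By (4), $\mathfrak n_j\subset p^h\mathfrak k$; and $\mathfrak n_c=0$ because more than $c$ entries occur. Let $1\le j<c$ in (5) and (6).

$$\text{A Lie monomial }y\text{ with}\ge j+2\text{ entries from }p^{\varepsilon_j}\mathfrak k,\text{ one of them in }\mathfrak s,\text{ has }p^{-\mu}y\in\mathfrak n_{j+1}.\tag{5}$$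
By (M), with the entry $v\in\mathfrak s$ distinguished, $y$ is a combination of $[w_1,[\dots,[w_k,v]]]$ with $k\ge j+1$ and $w_i\in p^{\varepsilon_j}\mathfrak k=p^\mu p^{\varepsilon_{j+1}}\mathfrak k$. So $y\in p^{k\mu}\mathfrak n_{j+1}\subset p^\mu\mathfrak n_{j+1}$.

$$\text{If }n\in\mathfrak n_j+\mathfrak n_{j+1},\ w_i\in p^h\mathfrak k,\ l\ge1,\text{ then }p^{-\mu}[w_1,[\dots,[w_l,n]]]\in\mathfrak n_{j+1}.\tag{6}$$
If $n$ is a generator of $\mathfrak n_j$, the bracket is a monomial with $\ge j+2$ entries from $p^{\varepsilon_j}\mathfrak k$ (as $h\ge\varepsilon_j$), one of them in $\mathfrak s$; use (5). If $n$ is a generator of $\mathfrak n_{j+1}$, note that $p^{-\mu}w_1\in p^{h-\mu}\mathfrak k\subset p^{\varepsilon_1}\mathfrak k\subset p^{\varepsilon_{j+1}}\mathfrak k$ and $w_i\in p^{\varepsilon_{j+1}}\mathfrak k$, so we get another generator of $\mathfrak n_{j+1}$.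

$$\text{If }n\in\mathfrak n_1+O\text{-span}(\mathfrak s),\ w_i\in p^h\mathfrak k,\ l\ge1,\text{ then }p^{-\mu}[w_1,[\dots,[w_l,n]]]\in\mathfrak n_1.\tag{7}$$
Here $p^{-\mu}w_1\in p^{\varepsilon_1}\mathfrak k$ and $w_i\in p^{\varepsilon_1}\mathfrak k$; whether $n\in\mathfrak s$ or $n$ is a generator of $\mathfrak n_1$, we get a generator of $\mathfrak n_1$.

**Step 2: $\exp(\mathfrak n_j)\subset\ker\varphi$ for $1\le j\le c$.** This is the heart of the lemma; we use downward induction on $j$. For $j=c$ it is clear. Assume it for $j+1$, and let $y=\sum_iy_i\in\mathfrak n_j$, where each $y_i=[u_1,[\dots,[u_l,v]]]$ is a nonzero generator of $\mathfrak n_j$ (coefficients are absorbed in $u_1$; the $u$'s, $v$ and $l$ depend on $i$). Then $j\le l\le c-1$.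

*Commutators with the right leading term.* By Lemma 9 the $e^{u_k}$ lie in $F$, as $\varepsilon_j\ge e_0$. So $g_i=[e^{u_1},[\dots,[e^{u_l},e^v]]]\in[F,R]\subset\ker\varphi$. By (3) and the choice of $\mu$, $\log g_i=y_i+y_i'$, where $y_i'$ is a $p^{-\mu}O$-combination of monomials with $\ge l+2\ge j+2$ entries from $p^{\varepsilon_j}\mathfrak k$, all involving $v\in\mathfrak s$. By (5), $y_i'\in\mathfrak n_{j+1}$.

*Their product.* Let $Y_i=\log(g_1\cdots g_i)$. We claim $Y_i\in y_1+\dots+y_i+\mathfrak n_{j+1}$, by induction on $i$. Put $a'=\log g_{i+1}=y_{i+1}+y'_{i+1}\in\mathfrak n_j+\mathfrak n_{j+1}$. Then $Y_{i+1}=Y_i+a'+\sum_kH_k(Y_i,a')$. Every nonzero monomial in $H_k(Y_i,a')$ contains $a'$. By (M), with $a'$ distinguished, $H_k(Y_i,a')$ is an $O$-combination of elements $p^{-\mu}[w_1,[\dots,[w_{k-1},a']]]$ with $w$'s in $\{Y_i,a'\}\subset p^h\mathfrak k$. By (6) these lie in $\mathfrak n_{j+1}$.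

So $g=\prod_ig_i=e^Y$ with $Y=y+y'$, $y'\in\mathfrak n_{j+1}$, and $\varphi(g)=0$.

*From $e^Y$ to $e^y$.* We have $e^y=e^Ye^{y''}$ with
$$y''=\log(e^{-Y}e^{Y-y'})=-y'+\sum_kH_k(-Y,Y-y').$$
Expand the $H_k$ into monomials in $Y$ and $y'$. Those without $y'$ have $\ge2$ entries, all equal to $Y$, and vanish. For the others use (M) with $y'$ distinguished, and (6) with $n=y'$ and the other entries $Y,y'\in p^h\mathfrak k$. So $y''\in\mathfrak n_{j+1}$. By the induction hypothesis $e^{y''}\in\ker\varphi$, hence $e^y\in\ker\varphi$.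

**Step 3: part (i).** By Step 2 with $j=1$, and $\mathfrak n_1\subset p^h\mathfrak k$, we have $\mathfrak n_1\subset\mathfrak s$ and $\Phi(\mathfrak n_1)=0$. Let $v,w\in\mathfrak s$. In $H_k(v,w)$ every nonzero monomial contains $w$, so by (M) and (7) $e^ve^w=e^Y$ with $Y=v+w+y$, $y\in\mathfrak n_1$. As in Step 2, $e^{v+w}=e^{Y-y}=e^Ye^{y''}$ with $y''=-y+\sum_kH_k(-Y,Y-y)$, and (M) with $y$ distinguished and (7) give $y''\in\mathfrak n_1$. Hence $e^{v+w}\in R$, and $\varphi(e^{v+w})=\varphi(e^v)+\varphi(e^w)+0$. So $v+w\in\mathfrak s$ and $\Phi(v+w)=\Phi(v)+\Phi(w)$. For $a\in O$ we have $e^{av}=(e^v)^a\in R$ and $\Phi(av)=a\Phi(v)$ by Step 4 of Section 5. Finally, if $p^t$ is the exponent of $F/R$, then $p^{t+h}\mathfrak k\subset\mathfrak s$, because $\exp(p^h\mathfrak k)\subset F$ and $p^t$-th powers of elements of $F$ lie in $R$.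

**Step 4: part (ii).** If $k\ge c$ the monomial $[u_1,[\dots,[u_k,v]]]$ is $0$. If $1\le k\le c-1$, then $p^{\varepsilon_1k}$ times it is $[p^{\varepsilon_1}u_1,[\dots,[p^{\varepsilon_1}u_k,v]]]\in\mathfrak n_1$. So $p^\alpha\mathfrak r\subset\mathfrak n_1$, and Step 3 applies. $\square$

**Coordinates.** By elementary divisors there is an $O$-basis $(\eta_i)$ of $\mathfrak k$ such that the $v_i=p^{n_i}\eta_i$ form a basis of $\mathfrak s$. As $\mathfrak s\subset p^h\mathfrak k$, all $n_i\ge h$. The $n_i$ are *not* bounded by constants. Let $(v_i^*)$ be the basis of the dual space of $\mathfrak L$ dual to $(v_i)$; then $v_i^*(u)\in p^{-n_i}O$ for $u\in\mathfrak k$. Choose a $\mathbb Q$-linear $\hat\Phi:\mathfrak L\to\mathbb Q$ with $\hat\Phi(v)\bmod O=\Phi(v)$ for $v\in\mathfrak s$, by lifting the values $\Phi(v_i)$. By Lemma 10,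
$$\hat\Phi(\mathfrak s)\subset p^{-1}O,\qquad\hat\Phi(\mathfrak r)\subset p^{-\alpha}O,\qquad p^{-\mu}\mathfrak r\subset p^{-\beta}\mathfrak s.\tag{8}$$
By (M), *a Lie monomial with $\ge2$ entries from $\mathfrak k$, one of them in $\mathfrak s$, lies in $\mathfrak r$.* The constants $\mu,e_0,\varepsilon_j,\alpha,\beta$ do not depend on $h$.

## 8. A polynomial close to the identity whose derivative is close to zero

In Example 7 we used $S(t)=t^2$. For a prime $p$, the polynomial $t^p$ has $t^p\equiv t$ and derivative $\equiv0$ modulo $p$ on $O$. We need this to precision $p^{2\beta}$. The way is to approximate the locally constant function that sends $t$ to the representative $a\in\{0,\dots,p^{2\beta}-1\}$ of $t$ modulo $p^{2\beta}$.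

**Lemma 11.** There is $S\in\mathbb Q[t]$, depending only on $p$ and $\beta$, with $S(t)-t\in p^{2\beta}O$ and $S'(t)\in p^{2\beta}O$ for all $t\in O$.

*Proof.* Let $\kappa=2\beta$ and, for $0\le a<p^\kappa$,
$$\chi_a(t)=\binom{t-a-1}{p^\kappa-1}.$$

**Step 1: $\chi_a$ is the indicator of $a+p^\kappa O$ modulo $p$.** For an integer $s\ge0$, all $\kappa$ base-$p$ digits of $p^\kappa-1$ are $p-1$. So Lucas' congruence says that $\binom s{p^\kappa-1}$ is $\equiv1$ modulo $p$ if the last $\kappa$ digits of $s$ are all $p-1$, that is, if $s\equiv-1$ modulo $p^\kappa$, and is $\equiv0$ otherwise. For general $s\in O$ put $n=p^\kappa-1$ and pick an integer $s'\ge0$ congruent to $s$ modulo a power of $p$ that is at least $p^\kappa$ and has exponent at least $1+\nu_p(n!)$, where $\nu_p$ is the $p$-adic valuation. As $n!\big(\binom sn-\binom{s'}n\big)\in(s-s')O$, the two binomials differ by an element of $pO$. So $\chi_a(O)\subset O$, with $\chi_a(t)\in1+pO$ if $t\equiv a$ modulo $p^\kappa$, and $\chi_a(t)\in pO$ otherwise.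

**Step 2: sharpening by a high power.** A rational polynomial has bounded denominators on $O$; let $\chi_a'(O)\subset p^{-\sigma_0}O$ for all $a$, with $\sigma_0\ge0$. Let $M=\kappa+\sigma_0$ and
$$S=\sum_{a=0}^{p^\kappa-1}a\,\chi_a^{p^M}.$$
Since $(1+p^iO)^p\subset1+p^{i+1}O$ for $i\ge1$, we have $(1+pO)^{p^M}\subset1+p^{M+1}O$. Also $(pO)^{p^M}\subset p^{M+1}O$, because $p^M\ge M+1$. So if $t\equiv a$ modulo $p^\kappa$, $0\le a<p^\kappa$, then $S(t)\equiv a$ modulo $p^{M+1}$, and hence $S(t)-t\in p^\kappa O$. Moreover $(\chi_a^{p^M})'=p^M\chi_a^{p^M-1}\chi_a'$ takes values in $p^{M-\sigma_0}O=p^\kappa O$ on $O$. $\square$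

**Rescaling, and the choice of $h$.** The values to which we shall apply the polynomial lie in $p^{-\beta}O$. Put
$$\rho(y)=p^{-\beta}S(p^\beta y).$$
Write $S(t+s)-S(t)=sS'(t)+s^2Q(t,s)$ with $Q\in\mathbb Q[t,s]$, and let $\sigma\ge0$ be a constant with $Q(O,O)\subset p^{-\sigma}O$. Now fix
$$h=\max(\varepsilon_1+\mu,\ 3\beta+\sigma).\tag{9}$$
For $y\in p^{-\beta}O$ we have:
$$\rho(y)-y\in p^\beta O,\quad\text{in particular }\rho(y)\in p^{-\beta}O;\tag{10}$$
$$\rho(y+\delta)-\rho(y)\in p^{2\beta}\delta O\quad\text{if }\delta\in p^{h-2\beta}O;\tag{11}$$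
$$\rho(y+\delta)-\rho(y)\in p^{-\sigma}\delta O\quad\text{if }\delta\in p^{-\beta}O.\tag{12}$$
Indeed (10) is $p^{-\beta}$ times the first property of $S$ at $p^\beta y\in O$. For the others put $t=p^\beta y$ and $s=p^\beta\delta$. In both cases $s\in O$, since $h-\beta\ge0$. Then $\rho(y+\delta)-\rho(y)=\delta\,(S'(t)+sQ(t,s))$. As $S'(t)\in p^{2\beta}O$ and $sQ(t,s)\in p^{-\sigma}O$, (12) follows. If $\delta\in p^{h-2\beta}O$, then $sQ(t,s)\in p^{h-\beta-\sigma}O\subset p^{2\beta}O$ by (9), and (11) follows.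

## 9. A polynomial map with the right increments along $\exp(\mathfrak s)$

**Which derivative do we want?** Let $u=\log x$ and $v=\log r$ be as in (2). By a standard formula, part of the Baker–Campbell–Hausdorff formula, the part of $\log(e^ue^v)$ linear in $v$ is $(1+\ell_u)v$ with $1+\ell_u=\mathrm{ad}_u/(1-e^{-\mathrm{ad}_u})$. If $E(u)$ is to grow by $\hat\Phi(v)$ when $u$ moves by $(1+\ell_u)v$, its derivative at $u$ should be $\hat\Phi\circ(1+\ell_u)^{-1}$. So for $u\in\mathfrak k$ put
$$\zeta_u=\frac{1-e^{-\mathrm{ad}_u}}{\mathrm{ad}_u}=\sum_{k\ge0}\frac{(-1)^k\mathrm{ad}_u^k}{(k+1)!},\qquad\zeta_u(1+\ell_u)=1,\tag{13}$$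
$$\psi_u(v)=\hat\Phi((\zeta_u-1)v)\qquad(v\in\mathfrak L).$$
The desired derivative is $\hat\Phi+\psi_u$. The naive $\hat\Phi(u)+\psi_u(u)$ is just $\hat\Phi(u)$, since $\mathrm{ad}_u(u)=0$; this is the failure of Example 7. So we replace $\psi_u$ by a form that hardly changes with $u$: let $\Psi_u$ be the linear form on $\mathfrak L$ with $\Psi_u(v_i)=\rho(\psi_u(v_i))$.

**Sizes.** On $\mathfrak L$ we have $\mathrm{ad}_u^k=0$ for $k\ge c$, so for $u\in\mathfrak k$ only the denominators $(k+1)!$ with $k+1\le c$ occur and $(\zeta_u-1)\mathfrak s\subset p^{-\mu}\mathfrak r$. By (8), $\psi_u(\mathfrak s)\subset p^{-\mu-\alpha}O=p^{-\beta}O$. By (10), checked on the basis $(v_i)$ of $\mathfrak s$,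
$$\Psi_u(\mathfrak s)\subset p^{-\beta}O,\qquad(\Psi_u-\psi_u)(\mathfrak s)\subset p^\beta O.\tag{14}$$

**Definition.** For $x\in F$ (recall $\log x\in\mathfrak k$) put
$$\hat f(x)=\hat\Phi(\log x)+\Psi_{\log x}(\log x),\qquad f=\hat f\bmod O:\ F\to T.$$

**The degree of $f$ is bounded by a constant.** The inclusion $F\subset1+I\subset A$ extends to a ring homomorphism $\mathbb ZF\to A$ that sends $\Delta(F)$ into $I$, so it kills $\Delta(F)^{c+1}$; thus $x\mapsto x\in A$ has degree $\le c$. By Lemma 5(i), $\log x=\sum_{i\le c}(-1)^{i-1}(x-1)^i/i$ has degree $\le c^2$. The map $x\mapsto\psi_{\log x}(v_i)$ is a sum of terms of multiplicity $k\le c-1$ in $\log x$, so it has degree $\le c^2(c-1)$. Since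
$$\hat f(x)=\hat\Phi(\log x)+\sum_iv_i^*(\log x)\,\rho\big(\psi_{\log x}(v_i)\big),$$
Lemma 5(i) shows that $\hat f$, and hence $f$, has degree $\le n_1:=c^2+c^2(c-1)\deg\rho$. This is a constant, since $\deg\rho=\deg S$ depends only on $p,\beta$. The number of summands does not matter.

**Lemma 12.** $f(xr)=f(x)+\varphi(r)$ for all $x\in F$ and $r\in R\cap\exp(p^h\mathfrak k)=\exp(\mathfrak s)$.

*Proof.* Let $u=\log x\in\mathfrak k$, $r=e^v$ with $v\in\mathfrak s$, and $u'=\log(xr)\in\mathfrak k$.

**Step 1: the displacement.** Write $u'=u+w$ with $w=v+B$ and $B=\sum_kH_k(u,v)$. Each nonzero monomial in $B$ has $\ge2$ entries and involves $v$, so $B\in p^{-\mu}\mathfrak r\subset p^{-\beta}\mathfrak s$ by (8). Hence $w\in p^{-\beta}\mathfrak s$, and $w=u'-u\in\mathfrak k$. Let $B=\ell_u(v)+B_2$, with $\ell_u(v)$ the part linear in $v$; again $\ell_u(v)\in p^{-\mu}\mathfrak r\subset p^{-\beta}\mathfrak s$. The monomials in $B_2$ contain $v$ at least twice: use one occurrence as an entry from $\mathfrak s$, and another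 as $p^h$ times an element of $\mathfrak k$. So $B_2\in p^{h-\mu}\mathfrak r\subset p^{h-\beta}\mathfrak s$.

**Step 2: $\Psi$ hardly moves.** Put $y_i=\psi_u(v_i)\in p^{-\beta}O$ and
$$\delta_i=\psi_{u'}(v_i)-y_i=\hat\Phi\big((\zeta_{u'}-\zeta_u)v_i\big).$$
Since $u'=u+w$ and $v_i=p^{n_i}\eta_i$, the element $(\zeta_{u'}-\zeta_u)v_i$ is $p^{n_i-\mu}$ times an $O$-combination of Lie monomials with $\ge2$ entries $u,w,\eta_i\in\mathfrak k$, each containing $w\in p^{-\beta}\mathfrak s$. So it lies in $p^{n_i-\mu-\beta}\mathfrak r$, and by (8)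
$$\delta_i\in p^{n_i-\mu-\beta-\alpha}O=p^{n_i-2\beta}O\subset p^{h-2\beta}O .$$
By (11), $\rho(y_i+\delta_i)-\rho(y_i)\in p^{2\beta}\delta_iO\subset p^{n_i}O$. The unbounded $n_i$ is now exactly matched by $v_i^*(u)\in p^{-n_i}O$; moreover $v_i^*(w)\in p^{-\beta}O$ and $n_i\ge h\ge\beta$. Since $\Psi_{u'}-\Psi_u=\sum_i\big(\rho(y_i+\delta_i)-\rho(y_i)\big)v_i^*$,
$$(\Psi_{u'}-\Psi_u)(u)\in O,\qquad(\Psi_{u'}-\Psi_u)(w)\in O.$$

**Step 3: the increment of $\hat f$.** Modulo $O$,
$$\hat f(xr)-\hat f(x)=\hat\Phi(w)+(\Psi_{u'}-\Psi_u)(u)+\Psi_{u'}(w)\equiv\hat\Phi(w)+\Psi_u(w).$$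
Here $w=(1+\ell_u)v+B_2$. By (8), $\hat\Phi(B_2)\in p^{h-\mu-\alpha}O=p^{h-\beta}O\subset O$; by (14), $\Psi_u(B_2)\in p^{h-2\beta}O\subset O$. As $(1+\ell_u)v\in p^{-\beta}\mathfrak s$, (14) gives $\Psi_u((1+\ell_u)v)\equiv\psi_u((1+\ell_u)v)$ modulo $O$. So by (13)
$$\hat f(xr)-\hat f(x)\equiv\hat\Phi((1+\ell_u)v)+\hat\Phi((\zeta_u-1)(1+\ell_u)v)=\hat\Phi(\zeta_u(1+\ell_u)v)=\hat\Phi(v)\equiv\varphi(r).\qquad\square$$

For $r\in R$ outside $\exp(\mathfrak s)$, equation (2) may fail for $f$. For $x\in F$ and $r\in R$ put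
$$\theta(x,r)=f(xr)-f(x)-\varphi(r).$$

**Lemma 13.** There is a constant $b\ge1$ with $\theta(x,r)\in T[p^b]$ for all $x\in F$, $r\in R$.

*Proof.* We repeat the estimates with a weaker input. Let $u=\log x$ and $v=\log r$, both in $\mathfrak k$. As $r^{p^h}=\exp(p^hv)\in R$, we have $p^hv\in\mathfrak s$, so $v\in p^{-h}\mathfrak s$. With $u'=\log(xr)=u+w$ and $w=v+B$ as before, $B\in p^{-\mu-h}\mathfrak r\subset p^{-h-\beta}\mathfrak s$, so $w\in p^{-h-\beta}\mathfrak s\cap\mathfrak k$. Therefore
$$\hat\Phi(w)\in p^{-h-\beta-1}O,\qquad\Psi_{u'}(w)\in p^{-h-2\beta}O .$$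
With $y_i,\delta_i$ as in Lemma 12, now $(\zeta_{u'}-\zeta_u)v_i\in p^{n_i-\mu-h-\beta}\mathfrak r$, so $\delta_i\in p^{n_i-\mu-h-\beta-\alpha}O=p^{n_i-h-2\beta}O$. Also $\delta_i\in p^{-\beta}O$, as a difference of two elements of $p^{-\beta}O$, so (12) applies:
$$(\Psi_{u'}-\Psi_u)(u)=\sum_iv_i^*(u)\big(\rho(y_i+\delta_i)-\rho(y_i)\big)\in p^{-\sigma-h-2\beta}O .$$
As $\hat f(xr)-\hat f(x)=\hat\Phi(w)+(\Psi_{u'}-\Psi_u)(u)+\Psi_{u'}(w)$ and $\varphi(r)\in T[p]$, we may take $b=h+2\beta+\sigma+1$. $\square$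

So $f$ satisfies (2) up to an error killed by the constant $p^b$, and the error vanishes for $r\in\exp(\mathfrak s)$. We shall see that this error lives on finite $p$-groups of *bounded exponent*, though with an unbounded number of generators. There we can return to coefficients $\mathbb F_p$.

## 10. Group algebras modulo $p$ of groups of bounded exponent

For a finite $p$-group $P$ and $\Delta=\Delta(\mathbb F_p,P)$ let $D_w^{(p)}=P\cap(1+\Delta^w)$. We recall three theorems.

* Jennings and Lazard: $D^{(p)}_w=\prod_{ip^k\ge w}\gamma_i(P)^{p^k}$, where $\gamma_i(P)$ is the lower central series and $\gamma_i(P)^{p^k}$ is the subgroup generated by the $p^k$-th powers.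
* Quillen (J. Algebra 10, 1968): $\mathrm{gr}\,\mathbb F_pP=\bigoplus_w\Delta^w/\Delta^{w+1}$ is the restricted enveloping algebra of the restricted Lie algebra $\bigoplus_wD^{(p)}_w/D^{(p)}_{w+1}$. The class of $z\in D^{(p)}_w$ corresponds to the class of $z-1$ in $\Delta^w/\Delta^{w+1}$.
* Jacobson, the restricted PBW theorem: if $(e_i)$ is an ordered basis of a restricted Lie algebra over $\mathbb F_p$ (a Lie algebra with an operation $x\mapsto x^{[p]}$ modeled on the $p$-th power in an associative algebra), then the ordered monomials $\prod e_i^{\alpha_i}$ with $0\le\alpha_i<p$ form a basis of its restricted enveloping algebra, in which $e^p=e^{[p]}$.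

For $P=\langle g\rangle$ cyclic of order $p^k$, $X=g-1$, the subgroup $D_w^{(p)}$ is generated by $g^{p^j}$ for $p^{j-1}<w\le p^j$. The elements $g^{p^j}$, $0\le j<k$, have weights $p^j$, and the monomials are $\prod_j(g^{p^j}-1)^{\alpha_j}=X^{\sum\alpha_jp^j}$, that is, $1,X,\dots,X^{p^k-1}$.

**Lemma 14.** Let $P$ be a finite $p$-group of class $\le c$ and exponent dividing $p^l$, $\bar R\trianglelefteq P$, $W=cp^l$, $\Delta=\Delta(\mathbb F_p,P)$, $J=\mathbb F_pP\,\Delta(\mathbb F_p,\bar R)$. Then for all $m\ge0$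
$$J\cap\Delta^{m+W+1}\subset\Delta^{m+1}\Delta(\mathbb F_p,\bar R).$$

*Proof.* **Step 1: weights are at most $W$.** If $ip^k\ge W+1$ and $\gamma_i(P)\ne1$, then $i\le c$, so $p^k>p^l$ and $\gamma_i(P)^{p^k}=1$. By Jennings and Lazard, $D^{(p)}_{W+1}=1$. So $D^{(p)}_w/D^{(p)}_{w+1}\ne1$ only for $w\le W$.

**Step 2: bases of the powers of $\Delta$.** Choose elements $z_i\in D^{(p)}_{w_i}$ representing a homogeneous basis of $\bigoplus_wD^{(p)}_w/D^{(p)}_{w+1}$, in any order. The ordered product $\prod(z_i-1)^{\alpha_i}$, $0\le\alpha_i<p$, of weight $w=\sum\alpha_iw_i$, lies in $\Delta^w$, and its class in $\Delta^w/\Delta^{w+1}$ is the corresponding restricted PBW monomial. So the products of weight exactly $w$ give a basis of $\Delta^w/\Delta^{w+1}$. As $\Delta$ is nilpotent, for each $m$ the products of weight $\ge m$ form a basis of $\Delta^m$.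

**Step 3: a basis adapted to $\bar R$.** For each $w$ first choose elements $r_j\in\bar R\cap D^{(p)}_w$ representing a basis of
$$(\bar R\cap D^{(p)}_w)D^{(p)}_{w+1}/D^{(p)}_{w+1}\cong(\bar R\cap D^{(p)}_w)/(\bar R\cap D^{(p)}_{w+1}),$$
then complete by elements $y_k$; order all $y$'s before all $r$'s. The number of $r_j$'s is $\log_p|\bar R|$, and the total number of basis elements is $\log_p|P|$. Write $y^{\beta}r^{\alpha}$ for $\prod(y_k-1)^{\beta_k}\prod(r_j-1)^{\alpha_j}$. As $\bar R$ is normal, $J$ is a two-sided ideal, the kernel of $\mathbb F_pP\to\mathbb F_p[P/\bar R]$. So the products with $\alpha\ne0$ lie in $J$. Their number is $|P|-|P/\bar R|=\dim J$, and they are linearly independent; so they form a basis of $J$.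

**Step 4: conclusion.** By uniqueness of expansions, an element of $J\cap\Delta^{m+W+1}$ is a combination of products $y^\beta r^\alpha$ with $\alpha\ne0$ and weight $\ge m+W+1$. If $r_j$ is the last $r$ that occurs in such a product, the product is $y^\beta r^{\alpha'}(r_j-1)$, where $y^\beta r^{\alpha'}$ has weight $\ge m+W+1-W=m+1$. So it lies in $\Delta^{m+1}\Delta(\mathbb F_p,\bar R)$. $\square$

## 11. Removing the error, one factor $p$ at a time

For $l\ge h$ let $K_l=\exp(p^l\mathfrak k)$, a subgroup of $F$ by Lemma 9, as $h\ge e_0$.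

* $K_l$ is normal in $F$: for $u=\log x\in\mathfrak k$ and $v\in p^l\mathfrak k$ we have $xe^vx^{-1}=\exp(e^{\mathrm{ad}_u}v)$, and for $1\le k<c$, $\mathrm{ad}_u^kv/k!\in p^{\mu k-\mu}p^l\mathfrak k\subset p^l\mathfrak k$.
* $F/K_l$ is finite: let $u,u'\in\log F\subset\mathfrak k$ with $u-u'\in p^l\mathfrak k$. Expand $H_k(-u',u)=H_k(-u',u'+(u-u'))$ into monomials in $u'$ and $u-u'$; the nonzero ones contain $u-u'$, so $H_k(-u',u)\in p^{-\mu+(k-1)\mu+l}\mathfrak k\subset p^l\mathfrak k$. Hence $e^{-u'}e^u\in K_l$. So $|F/K_l|\le|\mathfrak k/p^l\mathfrak k|<\infty$.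
* For $x\in F$, $x^{p^l}=\exp(p^l\log x)\in K_l$.

Thus $F/K_l$ is a finite $p$-group of class $\le c$ and exponent dividing $p^l$.

**Lemma 15.** If $q:F\to T[p^b]$ is polynomial of degree $\le m$ and $l\ge\max(h,e_0+b+m)$, then $q(xk)=q(x)$ for all $x\in F$ and $k\in K_l$.

*Proof.* We have $k=y^{p^{l-e_0}}$ with $y\in\exp(p^{e_0}\mathfrak k)\subset F$. Since $q$ vanishes on $x(y-1)^i\in\Delta(F)^i$ for $i>m$,
$$q(xk)-q(x)=\sum_{i=1}^m\binom{p^{l-e_0}}i\,q\big(x(y-1)^i\big).$$
Each binomial coefficient is $0$ or has $p$-valuation $l-e_0-\nu_p(i)\ge b+m-\nu_p(i)\ge b$, because $\nu_p(i)\le i\le m$. So all terms vanish in $T[p^b]$. $\square$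

**Lemma 16.** Let $b$ be the constant of Lemma 13. For $0\le j\le b$ there is a polynomial map $q_j:F\to T[p^b]$ of degree bounded by a constant such that
$$\theta_j(x,r):=\theta(x,r)+q_j(xr)-q_j(x)\in T[p^{b-j}]\qquad(x\in F,\ r\in R).$$

*Proof.* Induction on $j$. For $j=0$ put $q_0=0$ and use Lemma 13. Let $0\le j<b$ and let $q_j$ be given. Let the constant $m\ge1$ bound $n_1$ and the degree of $q_j$, and let $l=\max(h,e_0+b+m)$, again a constant.

**Step 1: the error descends to a finite group.** We check three properties of $\theta_j$.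

* Cocycle rule: $\theta_j(x,rr')=\theta_j(x,r)+\theta_j(xr,r')$. This holds because $\varphi$ is a homomorphism and the differences of $f$ and $q_j$ add up.
* For fixed $r$, $\theta_j(\cdot,r)$ has degree $\le m$, since it is made of translates of $f$ and $q_j$ and a constant. Its values lie in $T[p^b]$, so it is $K_l$-invariant by Lemma 15.
* If $r\in R\cap K_l$, then $\theta_j(x,r)=0$: as $K_l\subset\exp(p^h\mathfrak k)$, Lemma 12 gives $\theta(x,r)=0$, and Lemma 15 gives $q_j(xr)=q_j(x)$.

If $r'=rk$ with $r,r'\in R$ and $k\in K_l$, then $k\in R\cap K_l$, so $\theta_j(x,r')=\theta_j(x,r)+\theta_j(xr,k)=\theta_j(x,r)$. Let $P=F/K_l$ and $\bar R=RK_l/K_l\trianglelefteq P$. Then $\theta'=p^{b-j-1}\theta_j$, which has values in $T[p]\cong\mathbb F_p$, induces a map $\bar\theta:P\times\bar R\to\mathbb F_p$ with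
$$\bar\theta(x,rr')=\bar\theta(x,r)+\bar\theta(xr,r'),\tag{15}$$
and each $\bar\theta(\cdot,r)$ has degree $\le m$.

**Step 2: solving the equation without control of the degree.** Choose a transversal $\{y_i\}$, so $P$ is the disjoint union of the cosets $y_i\bar R$, and set $\lambda(y_ir)=-\bar\theta(y_i,r)$ for $r\in\bar R$. This defines $\lambda:P\to\mathbb F_p$. For $x=y_ir_0$ and $r\in\bar R$, (15) gives
$$\lambda(xr)-\lambda(x)=-\bar\theta(y_i,r_0r)+\bar\theta(y_i,r_0)=-\bar\theta(x,r).$$
The degree of $\lambda$ is not bounded by a constant in any obvious way; the transversal is arbitrary.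

**Step 3: repairing the degree.** Extend $\lambda$ and $\bar\theta(\cdot,r)$ linearly to $\mathbb F_pP$, and let $\Delta=\Delta(\mathbb F_p,P)$. By Step 2, $\lambda(a(r-1))=-\bar\theta(a,r)$ for $a\in\mathbb F_pP$, and this is $0$ if $a\in\Delta^{m+1}$. As the elements $r-1$ span $\Delta(\mathbb F_p,\bar R)$, the form $\lambda$ vanishes on $\Delta^{m+1}\Delta(\mathbb F_p,\bar R)$. By Lemma 14 it vanishes on $J\cap\Delta^{m+W+1}$, where $W=cp^l$ and $J=\mathbb F_pP\,\Delta(\mathbb F_p,\bar R)$. So the prescription "$\lambda$ on $J$, and $0$ on $\Delta^{m+W+1}$" is consistent, and there is a linear form $\lambda'$ on $\mathbb F_pP$ that satisfies it. Let $q'=\lambda'|_P$, viewed as a map $F\to T[p]$. It has degree $\le m+W$, a constant. Since $x(r-1)\in J$, we still have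
$$q'(xr)-q'(x)=\lambda(x(r-1))=-\theta'(x,r)\qquad(x\in F,\ r\in R).$$

**Step 4: lifting from $T[p]$ to $T[p^{b-j}]$.** Multiplication by $p^{b-j-1}$ maps $T[p^{b-j}]$ onto $T[p]$. Let $\tau:T[p]\to T[p^{b-j}]$ be any map with $p^{b-j-1}\tau(t)=t$, and put $q_{j+1}=q_j+\tau\circ q'$, with values in $T[p^b]$. By Lemma 5(ii) and (iii) its degree is at most $\max(m,(p-1)b(m+W))$, a constant. Now
$$\theta_{j+1}(x,r)=\theta_j(x,r)+\tau(q'(xr))-\tau(q'(x))\in T[p^{b-j}],$$
and
$$p^{b-j-1}\theta_{j+1}(x,r)=\theta'(x,r)+q'(xr)-q'(x)=0 .$$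
So $\theta_{j+1}$ has values in $T[p^{b-j-1}]$. $\square$

**Proof of Proposition 4.** Take $j=b$ in Lemma 16: $\theta_b=0$. So $f^*=f+q_b$ satisfies
$$f^*(xr)-f^*(x)-\varphi(r)=\theta(x,r)+q_b(xr)-q_b(x)=0\qquad(x\in F,\ r\in R),$$
which is (2). Its degree is bounded by a number $n(c,p)$, because $n_1$ and the bound for $\deg q_b$ are obtained from $\mu,e_0,\alpha,\beta,\sigma,h,b$, all of which depend only on $c$ and $p$, and not on $d$, $G$, $z$, the $n_i$ or $E$. By Step 4 of Section 5, $f^*$ induces the required map $\bar f:G\to T$. This proves Proposition 4, and with it Theorem 2 and Corollary 3. $\blacksquare$
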